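\title{Non-Baire countable powers and a problem of Fleissner and Kunen on the Banach--Mazur game}

\begin{abstract}
Let $X$ be a metric space on which neither player has a winning strategy in the Banach--Mazur game, and suppose that ONE has a winning strategy on $X^\omega$. We prove in ZFC that there is a metric space $Y$ on which neither player has a winning strategy while ONE has one on $X\times Y$, which answers a question of Fleissner and Kunen. The proof chooses the coordinates of a point of $X^\omega$ one at a time, keeping each finite tuple generic over a countable elementary submodel; if some tuple cannot be extended, then $Y$ is built from the failure. The method also gives a version for arbitrary products and a characterization of the metrizable spaces whose product with every Baire metrizable space is Baire. An example shows that the converse of the main theorem fails.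
\end{abstract}

\section{The problem and the answer}\label{sec:intro}

Let $S$ be a topological space. The \emph{Banach--Mazur game} $\mathrm{BM}(S)$ is played by two players, ONE and TWO, in innings $n=1,2,\dots$. In inning $n$, ONE chooses a nonempty open set $O_n$ and then TWO chooses a nonempty open set $T_n$, subject to
\[
O_1\supseteq T_1\supseteq O_2\supseteq T_2\supseteq\cdots .
\]
TWO wins the play if $\bigcap_nT_n\neq\emptyset$, and otherwise ONE wins. A \emph{strategy} for a player assigns a legal move to each finite sequence of earlier moves of the opponent, and it is \emph{winning} if the player wins every play in which it is followed. At most one player has a winning strategy, since two strategies can be played against each other. If neither has one, the game is \emph{undetermined}. On a metric space the game is played with the induced topology, and $X\times Y$ and $X^\omega=\prod_{n=1}^\infty X$ carry metrics inducing the product topology; the game depends on the topology only.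

\begin{quote}
\textbf{Problem} (Fleissner and Kunen; see \cite{games}). Let $X$ be a metric space such that neither player has a winning strategy in $\mathrm{BM}(X)$, and assume that ONE has a winning strategy in $\mathrm{BM}(X^\omega)$. Must there be a metric space $Y$ such that neither player has a winning strategy in $\mathrm{BM}(Y)$, but ONE has a winning strategy in $\mathrm{BM}(X\times Y)$?
\end{quote}

The answer is yes, and the proof is in ZFC.

\begin{theorem}\label{thm:main}
Let $X$ be a metric space such that neither player has a winning strategy in $\mathrm{BM}(X)$ and ONE has a winning strategy in $\mathrm{BM}(X^\omega)$. Then there is a metric space $Y$ such that neither player has a winning strategy in $\mathrm{BM}(Y)$ but ONE has a winning strategy in $\mathrm{BM}(X\times Y)$. Moreover, $Y$ can be taken to be a subspace of $D^\omega\times X^n$ for some $n<\omega$ and some discrete space $D$.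
\end{theorem}

The game measures how well the Baire category theorem holds in a space. ONE has a winning strategy exactly when the space is not Baire (Lemma~\ref{lem:oxtoby}). At the other extreme, TWO has a winning strategy on every complete metric space: answer $O_n$ with a ball of radius at most $1/n$ whose closure lies in $O_n$; the centers form a Cauchy sequence whose limit lies in $\overline{T_{n+1}}\subseteq T_n$ for every $n$. A winning strategy for TWO is strong enough to survive products: if TWO has one on $Y$ and $X$ is Baire, then $X\times Y$ is Baire (Lemma~\ref{lem:two}). So two Baire spaces can have a non-Baire product only if both games are undetermined, and the problem becomes a question about category: \emph{if $X$ is a Baire metric space and $X^\omega$ is not Baire, is there a Baire metric space $Y$ with $X\times Y$ not Baire?}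

If some finite power of $X$ is not Baire, take the least $n$ with $X^n$ not Baire; then $n\ge2$, and $Y=X^{n-1}$ works. The substance of the problem is the case in which every finite power of $X$ is Baire. Then $Y=X^n$ fails because $X\times Y$ is Baire, and $Y=X^\omega$ fails because it is not itself Baire. A winning strategy for ONE on $X^\omega$ may bring new coordinates into play in every inning, and nothing visible ties it to a game on two factors, so one could well guess that the answer is no.

The reason for the answer yes is that a point of $X^\omega$ can be chosen one coordinate at a time. Suppose that $X\times Y$ is Baire for every Baire metrizable $Y$, and let dense open sets $G_k\subseteq X^\omega$ be given. Put them into a countable elementary submodel $N$, which serves as a substitute for a countable base, and call a point \emph{generic} if it is located by open sets from $N$ in every way that $N$ can ask for (Section~\ref{sec:generic}). The key fact, Proposition~\ref{prop:extend}, is that a generic tuple $(x_1,\dots,x_n)$ extends to a generic tuple $(x_1,\dots,x_{n+1})$ with $x_{n+1}$ in any prescribed open set from $N$. Iterating it $\omega$ times produces a point of $\bigcap_kG_k$ (Section~\ref{sec:products}).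 The space $Y$ appears in the proof of Proposition~\ref{prop:extend}: its points are pairs consisting of an enumeration of a countable set and a tuple that has no generic extension over that set. Section~\ref{sec:stationary} shows this construction in a concrete case built from stationary subsets of $\omega_1$, and the same example shows that the converse of Theorem~\ref{thm:main} fails. We carry out the iteration for arbitrary products (Theorem~\ref{thm:products}), at no extra cost, and Section~\ref{sec:char} uses this to characterize the metrizable $X$ for which a space $Y$ as in the problem exists.

\medskip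
\noindent\textbf{Conventions.} All spaces are nonempty, and $\omega=\{0,1,2,\dots\}$. For a space $S$, $\mathcal O(S)$ is the set of nonempty open subsets of $S$. For a discrete space $D$ and a finite sequence $s\in D^{<\omega}$ of length $|s|$, let $[s]=\{f\in D^\omega: f\restriction|s|=s\}$; these sets form a base of $D^\omega$. The sequence $s$ followed by $d$ is $s^\frown d$. The space $D^\omega$ is metrizable, and so are countable products and subspaces of metrizable spaces.

\section{The game and Baire category}\label{sec:baire}

A subset $R$ of a space $S$ is \emph{nowhere dense} if every nonempty open set includes a nonempty open set disjoint from $R$; equivalently, if $S\setminus\overline R$ is dense. A countable union of nowhere dense sets is \emph{meager}. The space $S$ is \emph{Baire} if every countable intersection of dense open sets is dense. Equivalently, no nonempty open set is meager: if $U\cap\bigcap_kG_k=\emptyset$ with $G_k$ dense open, then $U$ is covered by the nowhere dense sets $S\setminus G_k$, and if $U\subseteq\bigcup_kR_k$ with $R_k$ nowhere dense, then $U$ misses the intersection of the dense open sets $S\setminus\overline{R_k}$. A factor of a Baire product is Baire: if $S\times S'$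 is Baire and the $G_k$ are dense open in $S$, then $\bigcap_k(G_k\times S')=(\bigcap_kG_k)\times S'$ is dense, hence so is $\bigcap_kG_k$.

\begin{lemma}[Oxtoby]\label{lem:oxtoby}
ONE has a winning strategy in $\mathrm{BM}(S)$ if and only if $S$ is not Baire.
\end{lemma}

\begin{proof}
If $S$ is not Baire, take $U\in\mathcal O(S)$ and dense open $G_1,G_2,\dots$ with $U\cap\bigcap_nG_n=\emptyset$. ONE plays $O_1=U\cap G_1$ and $O_{n+1}=T_n\cap G_{n+1}$. These sets are nonempty and open, and $\bigcap_nT_n\subseteq U\cap\bigcap_nG_n=\emptyset$.

Conversely, let $\sigma$ be a winning strategy for ONE, with first move $O_1=\sigma(\emptyset)$. A \emph{position} is a finite sequence $p$ of legal moves of TWO against $\sigma$, and $\sigma(p)$ is ONE's reply. We define sets $\mathcal P_n$ of positions of length $n-1$ such that the sets $\sigma(p)$, $p\in\mathcal P_n$, are pairwise disjoint and their union $H_n$ is dense in $O_1$. Let $\mathcal P_1=\{\emptyset\}$. For $p\in\mathcal P_n$ let $\mathcal T_p$ be a maximal family of nonempty open sets $T\subseteq\sigma(p)$ whose replies $\sigma(p^\frown T)$ are pairwise disjoint for distinct $T$. The union of these replies is dense in $\sigma(p)$. Indeed, if a nonempty open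 $T\subseteq\sigma(p)$ missed all of them, then $T\notin\mathcal T_p$ because $T$ includes its own reply $\sigma(p^\frown T)$, and $T$ could be added to $\mathcal T_p$. Put $\mathcal P_{n+1}=\{p^\frown T:p\in\mathcal P_n,\ T\in\mathcal T_p\}$. Replies to positions extending different $p$ lie in the disjoint sets $\sigma(p)$, and $H_{n+1}$ is dense in $H_n$, hence in $O_1$.

Suppose $y\in\bigcap_nH_n$. For each $n$ there is a unique $p_n\in\mathcal P_n$ with $y\in\sigma(p_n)$. If $p_{n+1}=p^\frown T$ with $p\in\mathcal P_n$, then $y\in\sigma(p_{n+1})\subseteq T\subseteq\sigma(p)$, so $p=p_n$. Thus the $p_n$ form a single play against $\sigma$, and $y$ lies in all its moves, although $\sigma$ is winning. So $\bigcap_nH_n=\emptyset$, and the nonempty open set $O_1$ is the union of the nowhere dense sets $O_1\setminus H_n$.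
\end{proof}

\begin{lemma}\label{lem:two}
If $X$ is Baire and TWO has a winning strategy in $\mathrm{BM}(Y)$, then $X\times Y$ is Baire.
\end{lemma}

\begin{proof}
Let $\tau$ be winning for TWO in $\mathrm{BM}(Y)$, and suppose $X\times Y$ is not Baire. By Lemma~\ref{lem:oxtoby}, ONE has a winning strategy $\sigma$ in $\mathrm{BM}(X\times Y)$. Fix a nonempty open box inside each nonempty open subset of $X\times Y$. ONE plays $\mathrm{BM}(X)$ while simulating the other two games. When $\sigma$ plays $O_n$, let $U_n\times V_n\subseteq O_n$ be the fixed box; ONE plays $U_n$ in $\mathrm{BM}(X)$, and TWO answers some $T_n\subseteq U_n$. Let $C_n\subseteq V_n$ be the answer of $\tau$ to $V_1,\dots,V_n$, and feed $T_n\times C_n$ to $\sigma$ as TWO's move. Since $U_{n+1}\times V_{n+1}\subseteq O_{n+1}\subseteq T_n\times C_n$ and the factors are nonempty, $U_{n+1}\subseteq T_n$ and $V_{n+1}\subseteq C_n$, so all moves in the three games are legal. As $\sigma$ wins, $(\bigcap_nT_n)\times(\bigcap_nC_n)=\emptyset$; as $\tau$ wins, $\bigcap_nC_n\neq\emptyset$. Hence $\bigcap_nT_n=\emptyset$. So ONE has a winning strategy in $\mathrm{BM}(X)$, contradicting Lemma~\ref{lem:oxtoby}.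
\end{proof}

\begin{corollary}\label{cor:translate}
For spaces $X$ and $Y$ the following are equivalent: \emph{(i)} $X$ and $Y$ are Baire and $X\times Y$ is not; \emph{(ii)} $\mathrm{BM}(X)$ and $\mathrm{BM}(Y)$ are undetermined and ONE has a winning strategy in $\mathrm{BM}(X\times Y)$.
\end{corollary}

\begin{proof}
Lemma~\ref{lem:oxtoby} gives (ii)$\Rightarrow$(i), and it gives the statements about ONE in (ii) from (i). If (i) holds and TWO had a winning strategy on one factor, then the product would be Baire by Lemma~\ref{lem:two}, because the other factor is Baire.
\end{proof}

The space $Y$ of Theorem~\ref{thm:main} will come from a set known only to be nonmeager. Such a set need not be Baire as a subspace, but a suitable relatively open part of it is.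

\begin{lemma}\label{lem:local}
Let $B$ be a nonmeager subset of a space $E$. There is $\Omega\in\mathcal O(E)$ such that $B\cap\Omega'$ is nonmeager in $E$ for every nonempty open $\Omega'\subseteq\Omega$. The subspace $B\cap\Omega$ is dense in $\Omega$ and is a Baire space.
\end{lemma}

\begin{proof}
Let $\mathcal U$ be a maximal disjoint family of sets $U\in\mathcal O(E)$ with $B\cap U$ meager, and write $B\cap U=\bigcup_kR_{U,k}$ with $R_{U,k}$ nowhere dense. For each $k$ the set $R_k=\bigcup_{U\in\mathcal U}R_{U,k}$ is nowhere dense: a nonempty open $V$ either misses $\bigcup\mathcal U\supseteq R_k$, or meets some $U\in\mathcal U$, and then $V\cap U$ includes a nonempty open set missing $R_{U,k}=R_k\cap U$. So $B\cap\bigcup\mathcal U$ is meager. The boundary of the open set $\bigcup\mathcal U$ is nowhere dense, so $B\cap\overline{\bigcup\mathcal U}$ is meager, and therefore $\Omega=E\setminus\overline{\bigcup\mathcal U}$ is nonempty. A nonempty open $\Omega'\subseteq\Omega$ with $B\cap\Omega'$ meager could be added to $\mathcal U$, so there is none. In particular $B$ meets every such $\Omega'$, which is the density.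

Let $Y=B\cap\Omega$. A set $R\subseteq Y$ that is nowhere dense in $Y$ is nowhere dense in $E$: an open $V\neq\emptyset$ either misses $Y$, or includes an open $V'$ with $V'\cap Y\neq\emptyset$ and $V'\cap R=\emptyset$. A nonempty relatively open subset of $Y$ has the form $B\cap\Omega'$ with $\Omega'\subseteq\Omega$ open; if it were meager in $Y$, it would be meager in $E$.
\end{proof}

\section{Points generic over a countable model}\label{sec:generic}

The method is modeled on the case of a countable base, where a point of a product is easy to choose one coordinate at a time.

\begin{lemma}\label{lem:countablebase}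
If $X$ and $Y$ are Baire and $X$ has a countable base, then $Y\times X$ is Baire.
\end{lemma}

\begin{proof}
Let $q\times p$ be a nonempty open box, let $G_k\subseteq Y\times X$ be dense open, and let $p_0,p_1,\dots$ be a base of nonempty open subsets of $X$. The set $H_{k,m}=\{y:\exists x\in p_m\ (y,x)\in G_k\}$ is open, and it is dense because $G_k$ meets $q'\times p_m$ for every $q'\in\mathcal O(Y)$. Choose $y\in q\cap\bigcap_{k,m}H_{k,m}$. Each section $\{x:(y,x)\in G_k\}$ is open and meets every $p_m$, so it is dense, and there is $x\in p$ in all sections.
\end{proof}

Without a countable base there are too many sets $H_{k,m}$. We can still select countably many open sets, closed under every construction that the argument uses; a countable elementary submodel does this selection once and for all. The price is that the sections then meet only the selected open sets and need not be dense. The remedy is to work only with points that are themselves located by selected open sets.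

\subsection*{Elementary submodels}
The \emph{transitive closure} $\mathrm{trcl}(a)$ of a set $a$ is the least transitive set including $a$. For a regular uncountable cardinal $\theta$, let $H(\theta)$ be the set of all $a$ with $|\mathrm{trcl}(a)|<\theta$, viewed as the structure $(H(\theta),\in)$. It is transitive, and it contains all subsets of its elements and all of its own countable subsets. Let $\beth_0(\kappa)=\kappa$, $\beth_{n+1}(\kappa)=2^{\beth_n(\kappa)}$ and $\beth_\omega(\kappa)=\sup_n\beth_n(\kappa)$. If $a$ is a tuple or family of spaces, given with their topologies, we call $\theta$ \emph{large for $a$} if it is regular and exceeds $\beth_\omega(|\mathrm{trcl}(a)|+\aleph_0)$. Forming a power set, a finite product, a countable power, or a product over an index set occurring in $a$ raises an infinite bound $\kappa$ on the size of the transitive closure to at most $2^\kappa$. So every set obtained from $a$ and $\omega$ by finitely many such steps lies in $H(\theta)$, together with its elements and subsets, and $\theta$ is large for the spaces so obtained, because $\beth_\omega(2^\kappa)=\beth_\omega(\kappa)$. All families and sequences used below are of this kind. Every statement to which we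 apply elementarity has its quantifiers ranging over such sets, and therefore holds in $H(\theta)$ if and only if it is true. From now on $\theta$ is large for the spaces under consideration.

A nonempty set $N\subseteq H(\theta)$ is an \emph{elementary submodel} if each formula with parameters in $N$ holds in $(N,\in)$ exactly when it holds in $H(\theta)$. We write $N\prec H(\theta)$ for a \emph{countable} elementary submodel. By the Tarski--Vaught criterion, $N$ is an elementary submodel if and only if it has the property
\begin{enumerate}
\item[(N1)] whenever $a_1,\dots,a_l\in N$ and $H(\theta)\models\exists v\,\varphi(v,a_1,\dots,a_l)$, there is $b\in N$ with $H(\theta)\models\varphi(b,a_1,\dots,a_l)$.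
\end{enumerate}
The phrase ``by elementarity'' refers to (N1). In particular, every set definable in $H(\theta)$ from parameters in $N$ belongs to $N$. We use two consequences.
\begin{enumerate}
\item[(N2)] $\omega\subseteq N$, and finite sets and finite sequences of elements of $N$ belong to $N$. If a function $e$ and an argument $i$ are in $N$, so is $e(i)$. If $c\in N$ is countable, then $c\subseteq N$, because for $c\ne\emptyset$ some surjection $e:\omega\to c$ lies in $N$.
\item[(N3)] Every countable subset of $H(\theta)$ is included in some $N\prec H(\theta)$: add witnesses for (N1) and repeat $\omega$ times. The union of a countable chain of such models is again one.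
\end{enumerate}
An uncountable element of $N$ is never a subset of $N$, and this distinction drives the next definition. For a space $S$, ``$S\in N$'' means that the pair of underlying set and topology is in $N$.

\subsection*{Generic points}
Let $\mathfrak A(S)$ be the set of maximal families of pairwise disjoint members of $\mathcal O(S)$. If $\mathcal A\in\mathfrak A(S)$, then $\bigcup\mathcal A$ is dense, since a nonempty open set missing it could be added to $\mathcal A$.

\begin{definition}\label{def:generic}
Let $S\in N\prec H(\theta)$. A point $z\in S$ is \emph{$N$-generic for $S$} if for every $\mathcal A\in N\cap\mathfrak A(S)$ there is $A\in\mathcal A\cap N$ with $z\in A$.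
\end{definition}

The point of a one-point space $S\in N$ is $N$-generic, since $\mathfrak A(S)=\{\{S\}\}$. Genericity is used in the following form.

\begin{lemma}\label{lem:capture}
Let $z$ be $N$-generic for $S$, and let $\mathcal V\in N$ be a subfamily of $\mathcal O(S)$ such that every nonempty open subset of $S$ includes a member of $\mathcal V$. Then $z\in V$ for some $V\in\mathcal V\cap N$. In particular, $z$ lies in every dense open $G\subseteq S$ with $G\in N$.
\end{lemma}

\begin{proof}
A maximal disjoint subfamily $\mathcal A$ of $\mathcal V$ belongs to $\mathfrak A(S)$: a nonempty open set disjoint from all members of $\mathcal A$ would include a member of $\mathcal V$ disjoint from all of them. By elementarity there is such an $\mathcal A$ in $N$, and genericity gives $V\in\mathcal A\cap N$ with $z\in V$. For the last part take $\mathcal V=\{V\in\mathcal O(S):V\subseteq G\}$.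
\end{proof}

\begin{remark}\label{rem:strong}
If $S$ has a countable base, then $z$ is $N$-generic as soon as it lies in every dense open $G\in N$: each $\mathcal A\in N\cap\mathfrak A(S)$ is countable, so $\mathcal A\subseteq N$ by (N2), and $\bigcup\mathcal A\in N$ is dense open. In general, genericity is strictly stronger. Let $S=\omega_1^\omega$ with $\omega_1$ discrete, a completely metrizable and hence Baire space, and let $\beta\in\omega_1\setminus N$. Some $f\in[\langle\beta\rangle]$ lies in the countably many dense open sets in $N$. But $\{[\langle\alpha\rangle]:\alpha<\omega_1\}\in N\cap\mathfrak A(S)$, and its member $[\langle\beta\rangle]$ containing $f$ is not in $N$, since $\beta$ is definable from it.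
\end{remark}

\section{An example from stationary sets}\label{sec:stationary}

This section exhibits two Baire spaces with a non-Baire product and shows what genericity means in them. The example is the template for the general construction in Section~\ref{sec:extend}.

A \emph{club} is a closed unbounded subset of $\omega_1$; the limit ordinals below $\omega_1$ form a club, and a countable intersection of clubs is a club. A set is \emph{stationary} if it meets every club. A stationary set is unbounded, and its intersection with a club is stationary. There are two disjoint stationary sets. Otherwise fix an injection $e:\omega_1\to2^\omega$; for each $n$ one of the disjoint sets $\{\alpha:e(\alpha)(n)=0\}$ and $\{\alpha:e(\alpha)(n)=1\}$ misses a club $C_n$, so $e$ is constant on the club $\bigcap_nC_n$, which is absurd. Fix disjoint stationary sets $\Sigma,\Sigma'$ of limit ordinals below $\omega_1$. With $\omega_1$ discrete, let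
\[
X_\Sigma=\{f\in\omega_1^\omega:\sup\mathrm{ran}f\in\Sigma\},
\]
and define $X_{\Sigma'}$ in the same way. These metrizable spaces are dense in $\omega_1^\omega$: given $s\in\omega_1^{<\omega}$, take $\alpha\in\Sigma$ above the values of $s$ and continue $s$ by a sequence cofinal in the countable limit ordinal $\alpha$.

For $N\prec H(\theta)$ the set $\delta_N=N\cap\omega_1$ is a countable limit ordinal: if $\alpha\in N\cap\omega_1$, then $\alpha\subseteq N$ by (N2) and $\alpha+1\in N$.

\begin{lemma}\label{lem:club}
For every $a\in H(\theta)$, the set $\{\delta_N:a\in N\prec H(\theta)\}$ includes a club.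
\end{lemma}

\begin{proof}
Using (N3), build $N_\xi\prec H(\theta)$ for $\xi<\omega_1$ with $a\in N_0$, $N_\xi\cup\{N_\xi\}\subseteq N_{\xi+1}$, and $N_\xi=\bigcup_{\eta<\xi}N_\eta$ at limits. The ordinal $\delta_{N_\xi}$ is definable from $N_\xi$, so $\delta_{N_\xi}<\delta_{N_{\xi+1}}$. Thus $\xi\mapsto\delta_{N_\xi}$ is strictly increasing and continuous, and its range is a club.
\end{proof}

\begin{proposition}\label{prop:example}
The spaces $X_\Sigma^\omega$, $X_\Sigma$ and $X_{\Sigma'}$ are Baire, and $X_\Sigma\times X_{\Sigma'}$ is not. Hence, for $X=X_\Sigma$ and $Y=X_{\Sigma'}$, neither player has a winning strategy in $\mathrm{BM}(X)$ or in $\mathrm{BM}(Y)$, ONE has a winning strategy in $\mathrm{BM}(X\times Y)$, and ONE has none in $\mathrm{BM}(X^\omega)$. So the converse of Theorem~\ref{thm:main} fails.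
\end{proposition}

\begin{proof}
\emph{$X_\Sigma^\omega$ is Baire.} Identify $E=(\omega_1^\omega)^\omega$ with the space of functions $h:\omega\times\omega\to\omega_1$, the $i$-th coordinate being the row $h(i,\cdot)$. For a function $u$ from a finite subset of $\omega\times\omega$ to $\omega_1$ let $[u]=\{h\in E:u\subseteq h\}$; these sets form a base, and if $G$ is open and meets $[u]$, then $[v]\subseteq G$ for some finite $v\supseteq u$, namely a suitable restriction of a point of $[u]\cap G$. The subspace $X_\Sigma^\omega$ is dense in $E$. A dense open subset of it is the trace of an open $G\subseteq E$, and $G$ is dense in $E$ because it includes a dense subset of a dense set. So it suffices to take $U\in\mathcal O(E)$ and dense open $G_k\subseteq E$ and to find a point of $X_\Sigma^\omega\cap U\cap\bigcap_kG_k$.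

By Lemma~\ref{lem:club} there is $N\prec H(\theta)$ with $E,U,(G_k)_k\in N$ and $\delta=\delta_N\in\Sigma$. Let $\delta_0\le\delta_1\le\cdots$ be cofinal in $\delta$. By elementarity choose $u_0\in N$ with $[u_0]\subseteq U$. Given $u_k\in N$, choose by elementarity $v\in N$ with $v\supseteq u_k$ and $[v]\subseteq G_k$. Let $j$ exceed all column indices in the domain of $v$. Extend $v$ by the value $\delta_k$ at $(i,j)$ for each $i\le k$, and then by $0$ at all places in $(k+1)\times(k+1)$ still undefined. The result $u_{k+1}$ is in $N$ by (N2). Then $h=\bigcup_ku_k$ is defined on $\omega\times\omega$ and lies in $U\cap\bigcap_kG_k$. Its values lie in $N\cap\omega_1=\delta$, and row $i$ takes the value $\delta_k$ for every $k\ge i$. So every row has supremum $\delta\in\Sigma$, that is, $h\in X_\Sigma^\omega$.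

The argument used only that $\Sigma$ is stationary, so $X_{\Sigma'}^\omega$ is Baire too, and $X_\Sigma$ and $X_{\Sigma'}$ are Baire as factors of Baire products.

\emph{$X_\Sigma\times X_{\Sigma'}$ is not Baire.} For $k<\omega$ the sets
\[
L_k=\{(f,g):\exists j\ g(j)>f(k)\},\qquad L_k'=\{(f,g):\exists j\ f(j)>g(k)\}
\]
are open in $X_\Sigma\times X_{\Sigma'}$. They are dense: given $s,t\in\omega_1^{<\omega}$ of length greater than $k$, the traces of $[s]\times[t^\frown(s(k)+1)]$ and of $[s^\frown(t(k)+1)]\times[t]$ are nonempty and are included in $L_k$ and in $L_k'$ respectively. A point $(f,g)$ of all these sets has $\sup\mathrm{ran}f=\sup\mathrm{ran}g\in\Sigma\cap\Sigma'=\emptyset$, so there is none.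

The statements about the games follow from Corollary~\ref{cor:translate} and Lemma~\ref{lem:oxtoby}.
\end{proof}

\begin{lemma}\label{lem:genericsup}
If $X_\Sigma\in N\prec H(\theta)$ and $f$ is $N$-generic for $X_\Sigma$, then $\sup\mathrm{ran}f=\delta_N$. So if $\delta_N\notin\Sigma$, then $X_\Sigma$ has no $N$-generic point.
\end{lemma}

\begin{proof}
For each $k$, the sets $\{f'\in X_\Sigma:f'(k)=\beta\}$, $\beta<\omega_1$, partition $X_\Sigma$ into nonempty open sets, and this partition is in $N$. The member containing $f$ is in $N$, and $f(k)$ is definable from it and $k$, so $f(k)<\delta_N$. For each $\alpha<\delta_N$, the set $\{f'\in X_\Sigma:\exists j\ f'(j)>\alpha\}$ is dense open and in $N$, so it contains $f$ by Lemma~\ref{lem:capture}.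
\end{proof}

By Lemma~\ref{lem:club} there are models $N\ni X_\Sigma$ with $\delta_N\in\Sigma'$, so a Baire space can have no generic point over a given model. Now reread the last part of the proof of Proposition~\ref{prop:example}. Regard $g\in X_{\Sigma'}$ as an enumeration of a countable set $C=\mathrm{ran}\,g$ of ordinals, standing in for $N\cap\omega_1$. The sets $L_k$ demand that each value of $f$ be exceeded by an element of $C$, and the sets $L'_k$ demand that each element of $C$ be exceeded by a value of $f$. These correspond to the two consequences of genericity in Lemma~\ref{lem:genericsup}. Thus $X_{\Sigma'}$ is a space of enumerations of countable sets over which no $f\in X_\Sigma$ is generic. It is large enough to be Baire, and the product is not Baire because countably many dense open sets force the first coordinate to be generic over the set enumerated by the second. This is the case of the next proposition in which $Z$ is a point.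

\section{Extending a generic point by one coordinate}\label{sec:extend}

For a general $X$ we enumerate countable sets of the objects that occur in Definition~\ref{def:generic}. For spaces $Z$ and $X$ let
\[
D(Z,X)=\mathcal O(X)\cup\mathfrak A(Z\times X)\cup\mathcal O(Z\times X)
\]
with the discrete topology. Its three parts supply the open sets in which the new coordinate is to be found, the families to be met, and the members by which they are met. For $C\subseteq D=D(Z,X)$, call $(u,x)\in Z\times X$ \emph{$C$-generic} if for every $\mathcal A\in C\cap\mathfrak A(Z\times X)$ there is $A\in\mathcal A\cap C$ with $(u,x)\in A$. If $Z,X\in N$, then ``$(N\cap D)$-generic'' means the same as ``$N$-generic for $Z\times X$'', because $\mathfrak A(Z\times X)$ and all its members are subsets of $D$. Whether a generic extension exists depends on the point $u\in Z$ as well as on $C$, so the test space must record both; this is why it lives in $D^\omega\times Z$.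

\begin{proposition}\label{prop:extend}
Suppose that $X\times Y$ is Baire for every Baire subspace $Y$ of $D(Z,X)^\omega\times Z$. Let $N\prec H(\theta)$ with $Z,X\in N$, let $z$ be $N$-generic for $Z$, and let $p\in N\cap\mathcal O(X)$. Then there is $x\in p$ such that $(z,x)$ is $N$-generic for $Z\times X$.
\end{proposition}

\begin{proof}
Let $D=D(Z,X)$ and $E=D^\omega\times Z$. For $i<\omega$ let $B^i$ be the set of $(f,u)\in E$ such that $f(i)\in\mathcal O(X)$ and no $x\in f(i)$ makes $(u,x)$ a $(\mathrm{ran}f)$-generic point. Let $B=\bigcup_iB^i$, the set of bad pairs. We must find an enumeration $f$ of $N\cap D$ with $(f,z)\notin B$. Step 1 uses the hypothesis to show that $B$ is small, and Step 2 uses the genericity of $z$ to bring this information to $z$ and $N$.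

\medskip
\noindent\emph{Step 1: $B$ is meager in $E$.} Suppose not. Then some $B^i$ is nonmeager; fixing $i$ fixes the place where the target open set is written. Take $\Omega$ for $B^i$ as in Lemma~\ref{lem:local}, and let $Y=B^i\cap\Omega$, a Baire space dense in $\Omega$. We show that $X\times Y$ is not Baire. Let
\[
Q=\{(x,(f,u))\in X\times Y:x\in f(i)\}.
\]
Since $f(i)\in\mathcal O(X)$ for all $(f,u)\in Y$, the set $Q$ is nonempty, and it is the union of the open sets $p'\times\{(f,u)\in Y:f(i)=p'\}$ over $p'\in\mathcal O(X)$. For $k<\omega$ let $Q_k$ be the set of $(x,(f,u))\in Q$ such that
\[
f(k)\notin\mathfrak A(Z\times X)\quad\text{or}\quad\exists j\ \bigl((u,x)\in f(j)\in f(k)\in\mathfrak A(Z\times X)\bigr).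
\]
Each $Q_k$ is open. The first alternative depends on $f(k)$ alone, and the second persists at all points of $Q$ with the same values $f(k)$, $f(j)$ and with $(u,x)$ in the open set $f(j)$.

\emph{$Q_k$ is dense in $Q$.} Every neighborhood of a point $(x,(f,u))\in Q$ includes one of the form $O\times(([s]\times V)\cap Y)$, where $x\in O\in\mathcal O(X)$, $u\in V\in\mathcal O(Z)$ and $s=f\restriction m$. Since $(f,u)\in\Omega$ and $x\in f(i)$, we may shrink it so that $m>i$, $m>k$, $[s]\times V\subseteq\Omega$ and $O\subseteq s(i)$. If $s(k)\notin\mathfrak A(Z\times X)$, the point itself is in $Q_k$. Otherwise let $\mathcal A=s(k)$. As $\bigcup\mathcal A$ is dense, some $A\in\mathcal A$ meets $V\times O$; choose nonempty open $V'\subseteq V$ and $O'\subseteq O$ with $V'\times O'\subseteq A$. Write $A$ into the enumeration: $[s^\frown A]\times V'$ is a nonempty open subset of $\Omega$, so it contains some $(f',u')\in Y$. Pick $x'\in O'$. Then $x'\in s(i)=f'(i)$, $f'(k)=\mathcal A$, $f'(m)=A$ and $(u',x')\in A$. So $(x',(f',u'))$ lies in $Q_k$ and in the given neighborhood.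

\emph{$\bigcap_kQ_k=\emptyset$.} Let $(x,(f,u))$ be in the intersection. Every $\mathcal A\in\mathrm{ran}f\cap\mathfrak A(Z\times X)$ is $f(k)$ for some $k$, and membership in $Q_k$ gives $A=f(j)\in\mathcal A\cap\mathrm{ran}f$ with $(u,x)\in A$. So $(u,x)$ is $(\mathrm{ran}f)$-generic and $x\in f(i)$, contradicting $(f,u)\in B^i$.

Thus the nonempty open set $Q$ is the union of the nowhere dense sets $Q\setminus Q_k$, so $X\times Y$ is not Baire, contrary to the hypothesis.

\medskip
\noindent\emph{Step 2: an enumeration of $N\cap D$ that avoids $B$.} Let $M=N\cap D$, which is countable and contains $p$. Step 1 alone says nothing about pairs in $M^\omega\times\{z\}$, for this set is itself nowhere dense in $E$ as soon as $M\neq D$. What helps is that $N$ knows why $B$ is meager. The set $B$ is definable from $Z$ and $X$, so by elementarity there is a sequence $(F_k)_{k<\omega}\in N$ of closed nowhere dense subsets of $E$ that cover $B$, and each $F_k$ is in $N$.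

\emph{Claim.} For every $s\in M^{<\omega}$ and $k<\omega$ there are $s'\in M^{<\omega}$ extending $s$ and an open $V\ni z$ with $([s']\times V)\cap F_k=\emptyset$.

By (N2), $s\in N$, so the family
\[
\mathcal V=\bigl\{V\in\mathcal O(Z):\exists s'\in D^{<\omega}\ \bigl(s'\supseteq s\text{ and }([s']\times V)\cap F_k=\emptyset\bigr)\bigr\}
\]
is in $N$. Every $V'\in\mathcal O(Z)$ includes a member of $\mathcal V$: the nonempty open set $([s]\times V')\setminus F_k$ contains a point $(f,u)$, and so includes $[f\restriction m]\times V$ for some $m\ge|s|$ and some open $V$ with $u\in V\subseteq V'$. By Lemma~\ref{lem:capture}, $z\in V$ for some $V\in\mathcal V\cap N$. Because $V\in N$, elementarity gives a witness $s'$ for $V$ in $N$, and its terms lie in $N\cap D=M$ by (N2). This proves the claim.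

Let $d_0,d_1,\dots$ list $M$, with repetitions allowed. Put $s_0=\emptyset$, and let $s_{k+1}=s'^\frown d_k$, where $s'$ is given by the claim for $s_k$ and $k$. Then $f=\bigcup_ks_k\in D^\omega$ has range exactly $M$, and $(f,z)\notin F_k$ for all $k$. So $(f,z)\notin B$. Choose $i$ with $f(i)=p$. Since $(f,z)\notin B^i$, some $x\in p$ makes $(z,x)$ an $M$-generic point, that is, $N$-generic for $Z\times X$.
\end{proof}

The full strength of Definition~\ref{def:generic} enters in the claim. If $z$ were only known to lie in the dense open set $\bigcup\mathcal V$, the set $V\ni z$ and its witness $s'$ might lie outside $N$, and the range of $f$ would no longer be $M$. The hypothesis on products cannot be dropped, even for Baire $X$: take $Z$ a point, $X=X_\Sigma$ and $\delta_N\in\Sigma'$, and apply Lemma~\ref{lem:genericsup}.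

\section{Infinite products and the proof of Theorem~\ref{thm:main}}\label{sec:products}

We iterate Proposition~\ref{prop:extend} in a product $W\times\prod_{i\in I}X_i$ with $W$ Baire. Theorem~\ref{thm:main} needs only the case in which $W$ is a point, where the iteration starts from the trivially generic point over any model. For general $W$ a generic starting point is needed. By Lemma~\ref{lem:genericsup} it may not exist over a model fixed in advance, so the model and the point are chosen together, as a single point of a Baire product.

\begin{lemma}\label{lem:exist}
Let $S$ be Baire, $q\in\mathcal O(S)$ and $a\in H(\theta)$. There are $N\prec H(\theta)$ with $S,a\in N$ and a point $z\in q$ that is $N$-generic for $S$.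
\end{lemma}

\begin{proof}
Give $H=H(\theta)$ the discrete topology. TWO wins $\mathrm{BM}(H^\omega)$ by playing in inning $n$ a set $[s_n]\subseteq O_n$ with $|s_n|\ge n$: the sets $[s_n]$ decrease, so any two of the $s_n$ are initial segments of a common sequence, and $\bigcup_ns_n\in\bigcap_n[s_n]$. By Lemma~\ref{lem:two}, $H^\omega\times S$ is Baire. Consider the following countably many conditions on $(g,z)\in H^\omega\times S$.
\begin{enumerate}
\item[(i)] For a formula $\varphi$ and indices $i_1,\dots,i_l$: if $H\models\exists v\,\varphi(v,g(i_1),\dots,g(i_l))$, then $H\models\varphi(g(j),g(i_1),\dots,g(i_l))$ for some $j$.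
\item[(ii)] For an index $k$: if $g(k)\in\mathfrak A(S)$, then $z\in g(j)\in g(k)$ for some $j$.
\end{enumerate}
Each condition defines an open set: once it holds at $(g,z)$, it holds at all $(g',z')$ where $g'$ agrees with $g$ at the finitely many indices involved and, in (ii), $z'$ lies in the open set $g(j)$. Each set is dense. Let $[s]\times V$ be a basic open set with $|s|$ greater than the indices in the condition. If the premise fails for $s$, then $[s]\times V$ is included in the set. Otherwise, in (i) let $b\in H$ be a witness and pass to $[s^\frown b]\times V$; in (ii) some $A\in s(k)$ meets $V$, and we pass to $[s^\frown A]\times(V\cap A)$.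

Pick $(g,z)\in[\langle(S,a)\rangle]\times q$ satisfying all the conditions, and let $N=\mathrm{ran}\,g$. By (i) and the Tarski--Vaught criterion, $N\prec H$, and $S,a\in N$ because $(S,a)\in N$. By (ii), $z$ is $N$-generic.
\end{proof}

\begin{theorem}\label{thm:products}
Let $W$ be a Baire space and $(X_i)_{i\in I}$ a family of spaces such that $W\times\prod_{i\in I}X_i$ is not Baire. Then there are $i\in I$, a finite $F\subseteq I\setminus\{i\}$, a discrete space $D$, and a Baire subspace $Y$ of $D^\omega\times W\times\prod_{j\in F}X_j$ such that $X_i\times Y$ is not Baire. If $W$ and all $X_j$ are metrizable, then so is $Y$.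
\end{theorem}

The proof builds a decreasing sequence of boxes, the $n$-th inside the first $n$ dense open sets, and at the same time a point in all of them. The difficulty is that the coordinates already chosen are fixed, so the next box must lie in a dense open set and still admit them. Genericity of the tuple chosen so far provides such a box and provides it in $N$, so that its next factor is an open set to which Proposition~\ref{prop:extend} applies.

\begin{proof}
The last sentence holds because $F$ is finite. We may assume that $I$ is infinite. Indeed, add infinitely many one-point spaces to the family; this does not change the product up to homeomorphism. In the conclusion for the larger family, $X_i$ is not one of the new spaces, since then $X_i\times Y\cong Y$ would be Baire, and the new factors with index in $F$ can be deleted.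

Suppose that the conclusion fails. We show that $\Pi=W\times\prod_{i\in I}X_i$ is Baire. Let $U\in\mathcal O(\Pi)$ and let $G_0,G_1,\dots$ be dense open in $\Pi$. A \emph{box} is a set $t=t_W\times\prod_{i\in I}t_i$ with $t_W\in\mathcal O(W)$, $t_i\in\mathcal O(X_i)$, and $t_i=X_i$ for all but finitely many $i$. Boxes form a base of $\Pi$. The factors of a box are its projections, so $r\subseteq t$ implies $r_W\subseteq t_W$ and $r_i\subseteq t_i$ for all $i$.

Choose a box $t^0\subseteq U$. Lemma~\ref{lem:exist} gives $N\prec H(\theta)$ containing $W$, $(X_i)_{i\in I}$, $(G_n)_n$ and $t^0$, and an $N$-generic point $w\in t^0_W$. By elementarity $N$ contains an injection of $\omega$ into $I$, so $I\cap N$ is infinite; list it without repetition as $i_1,i_2,\dots$. Let $Z_0=W$ and $Z_{n+1}=Z_n\times X_{i_{n+1}}$, and let $\pi_n:\Pi\to Z_n$ be the projection, so that $\pi_n(t)=t_W\times t_{i_1}\times\dots\times t_{i_n}$ for a box $t$. All $Z_n$ and $\pi_n$ are in $N$. The failure of the conclusion for $i=i_{n+1}$, $F=\{i_1,\dots,i_n\}$ and $D=D(Z_n,X_{i_{n+1}})$ is the hypothesis of Proposition~\ref{prop:extend} for the pair $(Z_n,X_{i_{n+1}})$.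

We construct boxes $t^0\supseteq t^1\supseteq\cdots$ in $N$ with $t^{n+1}\subseteq G_n$, and points $x_{i_n}\in X_{i_n}$, such that
\[
z_n=(w,x_{i_1},\dots,x_{i_n})\ \text{ is $N$-generic for $Z_n$ and }\ z_n\in\pi_n(t^n).
\]
For $n=0$ this holds by the choice of $w$. Given $t^n$ and $z_n$, let $\mathcal V$ be the family of all $V\in\mathcal O(Z_n)$ such that
\[
V\cap\pi_n(t^n)=\emptyset\quad\text{or}\quad V\subseteq\pi_n(r)\text{ for some box }r\subseteq t^n\cap G_n .
\]
The first alternative is there only to make $\mathcal V$ dense away from $\pi_n(t^n)$. The family $\mathcal V$ is definable from parameters in $N$, so $\mathcal V\in N$. Every $V'\in\mathcal O(Z_n)$ includes a member of $\mathcal V$. If $V'$ misses $\pi_n(t^n)$, then $V'\in\mathcal V$. Otherwise $t^n\cap\pi_n^{-1}(V')$ is nonempty and open, so its intersection with $G_n$ includes a box $r$, and $\pi_n(r)\subseteq V'$ is a member of $\mathcal V$.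

By Lemma~\ref{lem:capture}, $z_n\in V$ for some $V\in\mathcal V\cap N$. As $z_n\in V\cap\pi_n(t^n)$, the second alternative holds for $V$, and by elementarity it has a witness $r\in N$. Put $t^{n+1}=r$; then $z_n\in\pi_n(r)$. Since $r_{i_{n+1}}\in N\cap\mathcal O(X_{i_{n+1}})$, Proposition~\ref{prop:extend} gives $x_{i_{n+1}}\in r_{i_{n+1}}$ with $z_{n+1}=(z_n,x_{i_{n+1}})$ $N$-generic for $Z_{n+1}$, and $z_{n+1}\in\pi_n(r)\times r_{i_{n+1}}=\pi_{n+1}(t^{n+1})$.

Choose $x_i\in X_i$ arbitrarily for $i\in I\setminus N$, and let $y=(w,(x_i)_{i\in I})$. Fix $n$; we check that $y\in t^n$. From $z_n\in\pi_n(t^n)$ we get $w\in t^n_W$ and $x_{i_k}\in t^n_{i_k}$ for $k\le n$. For $k>n$ we have $x_{i_k}\in t^k_{i_k}\subseteq t^n_{i_k}$. Finally, $\{i:t^n_i\neq X_i\}$ is a finite set in $N$, hence a subset of $N$ by (N2), so $x_i\in X_i=t^n_i$ for $i\in I\setminus N$. Therefore $y\in\bigcap_nt^n\subseteq U\cap\bigcap_nG_n$, and $\Pi$ is Baire, a contradiction.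
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:oxtoby}, $X$ is Baire and $X^\omega$ is not. Apply Theorem~\ref{thm:products} with $W$ a point, $I=\omega$ and $X_i=X$. It gives $n=|F|$, a discrete $D$, and a Baire subspace $Y$ of $D^\omega\times X^n$ with $X\times Y$ not Baire, and $Y$ is metrizable. By Corollary~\ref{cor:translate}, $\mathrm{BM}(Y)$ is undetermined and ONE has a winning strategy in $\mathrm{BM}(X\times Y)$.
\end{proof}

\begin{remark}\label{rem:hypotheses}
Metrizability of $X$ is used only to make $Y$ metrizable. That ONE has no winning strategy on $X$ is used only to exclude a winning strategy for TWO on $Y$. That TWO has no winning strategy on $X$ is not used: by Corollary~\ref{cor:translate} it follows from the existence of $Y$, and hence from the other hypotheses.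
\end{remark}

\section{Spaces whose products with Baire metrizable spaces are Baire}\label{sec:char}

The extension property of Proposition~\ref{prop:extend} is not only a consequence of good behavior in products; for metrizable spaces it is equivalent to it.

\begin{theorem}\label{thm:char}
For a metrizable space $X$ the following are equivalent:
\begin{enumerate}
\item[(a)] $X\times Y$ is Baire for every Baire metrizable $Y$;
\item[(b)] $X^I\times Y$ is Baire for every nonempty set $I$ and every Baire metrizable $Y$;
\item[(c)] for every metrizable $Z$, every $\theta$ large for $(Z,X)$, every $N\prec H(\theta)$ with $Z,X\in N$, every $z$ that is $N$-generic for $Z$, and every $p\in N\cap\mathcal O(X)$, there is $x\in p$ with $(z,x)$ $N$-generic for $Z\times X$.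
\end{enumerate}
Moreover, if every $X_i$ $(i\in I)$ is metrizable and satisfies \emph{(a)}, then $Y\times\prod_{i\in I}X_i$ is Baire for every Baire metrizable $Y$.
\end{theorem}

\begin{proof}
For the last assertion, suppose $Y\times\prod_{i\in I}X_i$ is not Baire. Theorem~\ref{thm:products} with $W=Y$ gives $i\in I$ and a Baire metrizable $Y'$ with $X_i\times Y'$ not Baire, contradicting (a) for $X_i$. Taking $X_i=X$ for all $i$ gives (a)$\Rightarrow$(b), and (b)$\Rightarrow$(a) is the case $|I|=1$. For (a)$\Rightarrow$(c), subspaces of $D(Z,X)^\omega\times Z$ are metrizable when $Z$ is, so (a) gives the hypothesis of Proposition~\ref{prop:extend}.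

For (c)$\Rightarrow$(a), let $Y$ be Baire metrizable, let $q\times p\subseteq Y\times X$ be a nonempty open box, and let $G_k\subseteq Y\times X$ be dense open. Lemma~\ref{lem:exist} gives $N\prec H(\theta)$ containing $X$, $Y$, $p$ and $(G_k)_k$, and an $N$-generic point $y\in q$. By (c) there is $x\in p$ with $(y,x)$ $N$-generic for $Y\times X$. Each $G_k$ is in $N$, so Lemma~\ref{lem:capture} gives $(y,x)\in(q\times p)\cap\bigcap_kG_k$.
\end{proof}

\begin{corollary}\label{cor:char}
Let $X$ be metrizable with $\mathrm{BM}(X)$ undetermined. There is a metrizable $Y$ such that $\mathrm{BM}(Y)$ is undetermined and ONE has a winning strategy in $\mathrm{BM}(X\times Y)$ if and only if $X^I\times W$ is not Baire for some nonempty set $I$ and some Baire metrizable $W$.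
\end{corollary}

\begin{proof}
The space $X$ is Baire by Lemma~\ref{lem:oxtoby}. By Corollary~\ref{cor:translate}, such a $Y$ exists if and only if (a) of Theorem~\ref{thm:char} fails, and the stated condition is the failure of (b).
\end{proof}

A separable Baire metric space has a countable base, so it satisfies (a) by Lemma~\ref{lem:countablebase}, and then (b) with $I=\omega$ and $Y$ a point shows that its countable power is Baire. So a space $X$ as in the problem is not separable. In the other direction, $X_\Sigma$ fails (a) although $X_\Sigma^\omega$ is Baire (Proposition~\ref{prop:example}), so (a) cannot be tested on the countable power alone.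

\begin{thebibliography}{1}
\bibitem{games}
\emph{Games that involve set theory or topology},
\texttt{http://www.math.ac.vn/\allowbreak publications/\allowbreak vjm/\allowbreak VJM\_23/\allowbreak No.\%202/\allowbreak M.\%20Scheepers.PDF}
\end{thebibliography}
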